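\title{Retracts and homeomorphism types of Bohr topologies on bounded abelian groups}

\begin{abstract}
Let $G^\#$ denote the abelian group $G$ with its Bohr topology, and let $\mathbb{V}_m^\omega$ be the direct sum of countably infinitely many copies of $\mathbb{Z}_m$. Each of the groups $\mathbb{V}_4^\omega$ and $\mathbb{V}_2^\omega\times\mathbb{V}_4^\omega$ embeds in the other. We show that their Bohr topologies are not homeomorphic, because $(\mathbb{V}_2^\omega)^\#$ is a retract of the second space and not of the first. More generally, for a bounded abelian group $G$ and a prime power $q$, the space $(\mathbb{V}_q^\omega)^\#$ is homeomorphic to a retract of $G^\#$ if and only if $\mathbb{V}_q^\omega$ is isomorphic to a direct summand of $G$, and two countably infinite bounded abelian groups have homeomorphic Bohr topologies if and only if they have isomorphic subgroups of finite index. The main tool is an additivity theorem: on sums indexed by a suitable infinite set, a continuous map between Bohr topologies of bounded groups behaves like a homomorphism.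
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{T}=\mathbb{R}/\mathbb{Z}$ be the circle group, written additively. A \emph{character} of an abelian group $G$ is a homomorphism $G\to\mathbb{T}$. The \emph{Bohr topology} on $G$ is the coarsest topology that makes every character continuous, and $G^\#$ denotes $G$ with this topology. It is defined from the group structure alone, so isomorphic groups give homeomorphic spaces. It is natural to ask how much of the group can be read off from the bare topological space $G^\#$.

For an integer $m\ge2$ let $\mathbb{V}_m^\omega$ be the direct sum of countably infinitely many copies of the cyclic group $\mathbb{Z}_m$, and put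
\[
G=\mathbb{V}_4^\omega,\qquad K=\mathbb{V}_2^\omega\times\mathbb{V}_4^\omega .
\]
These groups are not isomorphic: in $G$ every element of order $2$ is divisible by $2$, and in $K$ the nonzero elements of the first factor are not. On the other hand, each is isomorphic to a subgroup of the other: $G$ is a factor of $K$, and $K\cong 2G\times G\le G\times G\cong G$. A subgroup $H$ of an abelian group $G'$ is closed in $G'^\#$, and $H^\#$ is the subspace topology (Section~\ref{sec:prelim}). So each of $G^\#$, $K^\#$ is homeomorphic to a closed subspace of the other. The problem, taken from \cite{crom}, is to decide whether $G^\#$ and $K^\#$ are homeomorphic as topological spaces.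

There are reasons to expect that they are. Both spaces are countable, homogeneous, have a base of clopen sets and no isolated points, and have only eventually constant convergent sequences (Lemma~\ref{lem:constant}), so none of these properties separates them. Moreover, the Bohr topology does forget some algebra. We shall see in Section~\ref{sec:class} that $(\mathbb{Z}_2\times G)^\#$ is homeomorphic to $G^\#$, although $\mathbb{Z}_2\times G$ fails to be isomorphic to $G$ for the same reason as $K$ does. One summand $\mathbb{Z}_2$ is invisible, and hence so is any finite number of them. The question is whether infinitely many are invisible too. They are not.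

A space $X$ is \emph{homeomorphic to a retract} of a space $Y$ if there are continuous maps $h\colon X\to Y$ and $F\colon Y\to X$ with $F\circ h=\mathrm{id}_X$. (Then $h$ is an embedding and $h\circ F$ is a retraction of $Y$ onto $h(X)$; conversely, a retraction onto a copy of $X$ gives such a pair.) For fixed $X$ this is a topological property of $Y$.

\begin{theorem}\label{thm:main}
There are no continuous maps $h\colon(\mathbb{V}_2^\omega)^\#\to(\mathbb{V}_4^\omega)^\#$ and $F\colon(\mathbb{V}_4^\omega)^\#\to(\mathbb{V}_2^\omega)^\#$ with $F\circ h=\mathrm{id}$. Consequently $(\mathbb{V}_4^\omega)^\#$ and $(\mathbb{V}_2^\omega\times\mathbb{V}_4^\omega)^\#$ are not homeomorphic.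
\end{theorem}

The second statement follows from the first. Homomorphisms are continuous for the Bohr topologies, so the inclusion of the first factor and the projection onto it make $(\mathbb{V}_2^\omega)^\#$ a retract of $K^\#$, while it is not homeomorphic to a retract of $G^\#$.

The method extends to all \emph{bounded} groups, that is, abelian groups of finite exponent. By Pr\"ufer's theorem such a group $G$ is a direct sum of cyclic groups of prime power order, and the number of summands of each order does not depend on the decomposition (see Section~\ref{sec:retracts}). Let $Q(G)$ be the set of prime powers $q$ for which $\mathbb{Z}_q$ occurs infinitely often.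

\begin{theorem}\label{thm:retract}
Let $G$ be a bounded abelian group and $q$ a prime power. Then $(\mathbb{V}_q^\omega)^\#$ is homeomorphic to a retract of $G^\#$ if and only if $q\in Q(G)$, that is, if and only if $\mathbb{V}_q^\omega$ is isomorphic to a direct summand of $G$.
\end{theorem}

In particular, if $G$ and $H$ are bounded groups of any cardinality and $G^\#\cong H^\#$, then $Q(G)=Q(H)$. For countably infinite groups the invariant $Q$ is complete.

\begin{theorem}\label{thm:class}
For countably infinite bounded abelian groups $G$ and $H$ the following are equivalent: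
\begin{enumerate}
\item[(i)] $G^\#$ and $H^\#$ are homeomorphic;
\item[(ii)] $Q(G)=Q(H)$;
\item[(iii)] $G$ and $H$ have isomorphic subgroups of finite index.
\end{enumerate}
\end{theorem}

For the two groups of the problem, $Q(\mathbb{V}_4^\omega)=\{4\}$ and $Q(\mathbb{V}_2^\omega\times\mathbb{V}_4^\omega)=\{2,4\}$.

\subsection*{The idea}
For homomorphisms, Theorem~\ref{thm:main} takes two lines. If $h$ and $F$ are homomorphisms and $e\in\mathbb{V}_2^\omega$, then $2h(e)=0$, so $h(e)=2\rho$ for some $\rho\in\mathbb{V}_4^\omega$, and $F(h(e))=2F(\rho)=0$. A continuous map is far from a homomorphism in general: it may be defined by unrelated formulas on different clopen pieces. The point is that a continuous map between Bohr topologies of bounded groups still obeys the rules of a homomorphism on a thin set of test points. These are the sums $a_1r_{i_1}+\dots+a_nr_{i_n}$, where $(r_i)$ is a given sequence, the coefficients $a_k$ are fixed, and $i_1<\dots<i_n$ range over an infinite set found by Ramsey's theorem. This is Theorem~\ref{thm:additive}, and on such sums the two-line argument can be repeated.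

Section~\ref{sec:prelim} translates continuity into a statement about finite colorings. Section~\ref{sec:main} states the additivity theorem and derives Theorem~\ref{thm:main} from it by hand. Section~\ref{sec:additive} proves the additivity theorem. Sections~\ref{sec:retracts} and~\ref{sec:class} prove Theorems~\ref{thm:retract} and~\ref{thm:class}.

\section{Bounded groups, characters and colorings}\label{sec:prelim}

All groups are abelian. For a group $B$ and an integer $m$ we write $mB=\{mb:b\in B\}$ and $B[m]=\{b\in B:mb=0\}$, and $\exp B$ is the exponent of a bounded group $B$. We write $\omega=\{0,1,2,\dots\}$. For $A\subseteq\omega$, the set $[A]^n$ of $n$-element subsets of $A$ is identified with the set of increasing $n$-tuples, and for finite sets $x,y\subseteq\omega$ we write $x<y$ if $\max x<\min y$. A \emph{finite coloring} of $A$ is a map from $A$ to a finite set.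

We use the following standard facts about characters. Since $\mathbb{T}$ is divisible, every character of a subgroup extends to the whole group. Characters separate points. A finite group $\Delta$ has exactly $|\Delta|$ characters; hence a character of a subgroup $\Delta'\le\Delta$ has exactly $[\Delta:\Delta']$ extensions to $\Delta$, because restriction is a surjective homomorphism between groups of orders $|\Delta|$ and $|\Delta'|$.

Translations are homeomorphisms of $B^\#$. A homomorphism is continuous for the Bohr topologies, since its composition with a character is a character. If $H\le B$, then $H^\#$ is the subspace topology, because the characters of $H$ are exactly the restrictions of characters of $B$; and $H$ is closed, because for $b\notin H$ a character of $B/H$ that is nonzero at $b+H$ gives a character of $B$ that vanishes on $H$ and not at $b$.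

Boundedness of $B$ enters through two finiteness properties. First, finitely generated subgroups of $B$ are finite. Second, all characters of $B$ take values in the finite group $\mathbb{T}[\exp B]$. Consequently the sets
\[
\{y\in B:\varphi_l(y)=\varphi_l(x)\text{ for }l=1,\dots,d\},\qquad \varphi_1,\dots,\varphi_d\text{ characters of }B,
\]
form a neighborhood base at $x$ in $B^\#$. These sets are cosets of subgroups of finite index. Conversely, a subgroup $M$ of finite index is the intersection of the kernels of the finitely many characters that factor through $B/M$, so $M$ and its cosets are clopen. If $F$ is a continuous map into $B^\#$ and $\chi$ is a character of $B$, then $\chi\circ F$ is a continuous map into a finite discrete set, so it is locally constant.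

To build characters with prescribed behavior we need a weak form of independence. A finite or infinite sequence $w_1,w_2,\dots$ in $B$ is \emph{expanding} if $w_t\notin\langle w_1,\dots,w_{t-1}\rangle$ for every $t$ (so $w_1\ne0$). A subsequence of an expanding sequence is expanding.

\begin{lemma}\label{lem:expanding}
Let $w_1,w_2,\dots$ be an expanding sequence in a bounded group $B$.
\begin{enumerate}
\item[(a)] The subgroup generated by $s$ terms of the sequence has at least $2^s$ elements.
\item[(b)] There is a character $\chi$ of $B$ with $\chi(w_t)\ne0$ for all $t$.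
\end{enumerate}
\end{lemma}

\begin{proof}
Put $\Delta_t=\langle w_1,\dots,w_t\rangle$ and $\Delta_0=0$. These groups are finite and $[\Delta_t:\Delta_{t-1}]\ge2$, so $|\Delta_s|\ge 2^s$; applied to a subsequence, this gives (a). A character of $\Delta_{t-1}$ has at least two extensions to $\Delta_t$, and different extensions differ at $w_t$, so one of them is nonzero at $w_t$. Extending step by step we obtain a character of $\bigcup_t\Delta_t$ that is nonzero at every $w_t$, and we extend it to $B$.
\end{proof}

Our arguments produce information one character at a time, with exceptional sets that depend on the character. The next lemma removes this dependence. It also shows that a convergent sequence in $B^\#$ is eventually constant.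

\begin{lemma}\label{lem:constant}
Let $B$ be bounded, $A\subseteq\omega$ infinite and $b\colon A\to B$. If for every character $\chi$ of $B$ the function $\chi\circ b$ is constant off a finite subset of $A$, then $b$ is constant off a finite subset of $A$.
\end{lemma}

\begin{proof}
Suppose $b$ takes infinitely many values. Then it does so on every cofinite subset of $A$, and we can choose $i_0<i_1<\cdots$ in $A$ such that $w_t=b(i_t)-b(i_{t-1})$ is expanding: at step $t$ the value $b(i_t)$ has to avoid the finite set $b(i_{t-1})+\langle w_1,\dots,w_{t-1}\rangle$. For $\chi$ as in Lemma~\ref{lem:expanding}(b) we have $\chi(b(i_t))\ne\chi(b(i_{t-1}))$ for all $t\ge1$, against the hypothesis. So $b$ takes finitely many values. If two of them were taken infinitely often, a character separating them would violate the hypothesis.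
\end{proof}

Continuity will be used only through the following principle.

\begin{lemma}[Coloring lemma]\label{lem:color}
Let $H,B$ be bounded, $F\colon H^\#\to B^\#$ continuous, $x\in H$, $(r_i)_{i\in A}$ a family in $H$, and $\chi$ a character of $B$. There is a finite coloring $\kappa$ of $A$ such that
\[
\chi\Big(F\Big(x+\sum_{k=1}^na_kr_{i_k}\Big)\Big)=\chi(F(x))
\]
whenever $n\ge1$, $a_1,\dots,a_n\in\mathbb{Z}$ and $i_1,\dots,i_n\in A$ are such that, for each color $\xi$, the sum of the $a_k$ with $\kappa(i_k)=\xi$ is divisible by $\exp H$.
\end{lemma}

\begin{proof}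
Since $\chi\circ F$ is locally constant, there are characters $\varphi_1,\dots,\varphi_d$ of $H$ such that $\chi(F(y))=\chi(F(x))$ whenever $\varphi_l(y-x)=0$ for all $l$. Put $\kappa(i)=(\varphi_1(r_i),\dots,\varphi_d(r_i))\in\mathbb{T}[\exp H]^d$. Grouping the terms by color, we get
\[
\varphi_l\Big(\sum_ka_kr_{i_k}\Big)=\sum_{\xi}\Big(\sum_{k:\,\kappa(i_k)=\xi}a_k\Big)\xi_l=0,
\]
because each inner sum is a multiple of $\exp H$ and $\xi_l\in\mathbb{T}[\exp H]$.
\end{proof}

\begin{example}\label{ex:digit}
Let $(e_i)$ and $(\varepsilon_i)$ be the standard bases of $\mathbb{V}_2^\omega$ and $\mathbb{V}_4^\omega$. The homomorphism $h$ with $h(e_i)=2\varepsilon_i$ has an obvious left inverse: write each coordinate in binary and keep the leading digit, that is, apply to each coordinate the map $\mathbb{Z}_4\to\mathbb{Z}_2$ given by $0,1\mapsto0$ and $2,3\mapsto1$. Call this map $F$. It is not continuous at $0$. Let $\chi$ be the character of $\mathbb{V}_2^\omega$ with $\chi(e_i)=\frac12$ for all $i$. For distinct $i,j,k$ we have $F(2\varepsilon_i+\varepsilon_j+\varepsilon_k)=e_i$, on which $\chi$ is nonzero. But $2+1+1=4$, so for a continuous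 $F$ Lemma~\ref{lem:color} would give the value $\chi(F(0))=0$ as soon as $i,j,k$ have the same color. The same relation $2+1+1=4$ will defeat every candidate for $F$ in Section~\ref{sec:main}.
\end{example}

The last lemma of this section recovers the value of $F$ at a point from its values at nearby sums.

\begin{lemma}[Removing a tail]\label{lem:tail}
Let $H,B$ be bounded, $F\colon H^\#\to B^\#$ continuous, and $J\ge1$ a common multiple of $\exp H$ and $\exp B$. Let $x\in H$, $c\in B$, and let $(r_j)_{j\in A}$ and $(b_j)_{j\in A}$ be families in $H$ and $B$, with $A\subseteq\omega$ infinite. If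
\[
F\Big(x+\sum_{t=1}^Jr_{j_t}\Big)=c+\sum_{t=1}^Jb_{j_t}\qquad\text{for all }j_1<\dots<j_J\text{ in }A,
\]
then $F(x)=c$.
\end{lemma}

\begin{proof}
Let $\chi$ be a character of $B$ and $\kappa$ the coloring of Lemma~\ref{lem:color}. The map $j\mapsto(\kappa(j),\chi(b_j))$ has finite range, so it is constant on an infinite subset of $A$. For $j_1<\dots<j_J$ in this subset, $\chi(F(x))=\chi(c)+J\chi(b_{j_1})=\chi(c)$. Characters separate points, so $F(x)=c$.
\end{proof}

\section{The additivity theorem and the proof of Theorem~\ref{thm:main}}\label{sec:main}

For functions $u,v\colon A\to B$ we write $u\sim v$ if $u-v$ is constant on $A$. This relation is compatible with sums and integer multiples.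

\begin{theorem}[Additivity]\label{thm:additive}
Let $H,B$ be bounded groups, $F\colon H^\#\to B^\#$ continuous with $F(0)=0$, $(r_i)_{i\in A_0}$ a family in $H$ with $A_0\subseteq\omega$ infinite, and $a_1,\dots,a_n$ integers whose sum is divisible by $\exp H$. Then there are an infinite set $A\subseteq A_0$ and functions $g_1,\dots,g_n\colon A\to B$ such that:
\begin{enumerate}
\item[(i)] $F\big(\sum_{k}a_kr_{i_k}\big)=\sum_kg_k(i_k)$ for all $i_1<\dots<i_n$ in $A$;
\item[(ii)] $\sum_{k\in\beta}g_k\sim0$ for every $\beta\subseteq\{1,\dots,n\}$ such that $\sum_{k\in\beta}a_k$ is divisible by $\exp H$.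
\end{enumerate}
\end{theorem}

We call a set $\beta$ as in (ii) \emph{balanced}. If $F$ is a homomorphism, the theorem holds with $A=A_0$ and $g_k(i)=a_kF(r_i)$, and (ii) is the identity $\sum_{k\in\beta}a_kF(r_i)=F\big((\sum_{k\in\beta}a_k)r_i\big)=0$. For a continuous $F$ the functions $g_k$ are at first unrelated, and (ii) is what ties them together. The art in applying the theorem is to choose the coefficients so that there are enough balanced sets.

\begin{example}\label{ex:product}
Passing to a subset $A$ cannot be avoided. Let $\varphi,\psi\colon\mathbb{V}_2^\omega\to\mathbb{Z}_2$ be the sums of the coordinates with index congruent to $0$, respectively $1$, modulo $3$, and let $F=\varphi\psi$ be their product in the field $\mathbb{Z}_2$. It is constant on the cosets of $\ker\varphi\cap\ker\psi$, hence continuous, and $F(0)=0$. If $F(e_i+e_j)=g_1(i)+g_2(j)$ held for $i<j$ in $A$, then $F(e_i+e_j)-F(e_{i'}+e_j)-F(e_i+e_{j'})+F(e_{i'}+e_{j'})$ would vanish for $i<i'<j<j'$ in $A$. For $i,i',j,j'$ congruent to $0,2,1,2$ this sum is $1-0-0+0$. So no cofinite set $A$ will do.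
\end{example}

We prove Theorem~\ref{thm:additive} in Section~\ref{sec:additive} and use it now. The theorem requires $F(0)=0$, which costs nothing: if $F\circ h=\mathrm{id}$, replace $h$ by $h-h(0)$ and $F$ by $y\mapsto F(y+h(0))$. The new maps are continuous, still satisfy $F\circ h=\mathrm{id}$, and both send $0$ to $0$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $V=\mathbb{V}_2^\omega$ with basis $(e_i)_{i\in\omega}$ and $G=\mathbb{V}_4^\omega$. Suppose $h$ and $F$ exist, with $h(0)=0$ and $F(0)=0$. We follow the argument for homomorphisms: Step~1 replaces ``$2h(e)=0$'' and Step~2 replaces ``$F(2\rho)=2F(\rho)$''.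

\emph{Step 1: there are an infinite $A\subseteq\omega$ and $b_i\in G[2]$ for $i\in A$ with}
\begin{equation}\label{eq:h4}
h(e_{i_1}+e_{i_2}+e_{i_3}+e_{i_4})=b_{i_1}+b_{i_2}+b_{i_3}+b_{i_4}\qquad(i_1<\dots<i_4\text{ in }A).
\end{equation}
The coefficients $(1,1)$ would give the single relation $g_1+g_2\sim0$, which says nothing about $2g_1$. A third position is needed, and the sum must be even, so we apply Theorem~\ref{thm:additive} to $h$, $(e_i)$ and the coefficients $(1,1,1,1)$. Every pair of positions is balanced, so $g_k+g_l\sim0$ for $k\ne l$. Given $k\ne k'$, pick $l$ different from both; then $g_k\sim-g_l\sim g_{k'}$. Thus all $g_k\sim g_1$, and $2g_1\sim g_1+g_2\sim0$. Fix $i_*\in A$ and put $b_i=g_1(i)-g_1(i_*)$. Then $2b_i=0$, and the left side of \eqref{eq:h4} equals $C+b_{i_1}+\dots+b_{i_4}$ for a constant $C\in G$. Lemma~\ref{lem:tail} with $x=0$ and $J=4$ gives $C=h(0)=0$.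

\emph{Step 2.} Since $G[2]=2G$, we can choose $\rho_i\in G$ with $2\rho_i=b_i$. This is the property of $G$ that $K$ lacks. Applying $F$ to \eqref{eq:h4}, we get
\begin{equation}\label{eq:F4}
F(2\rho_{i_1}+2\rho_{i_2}+2\rho_{i_3}+2\rho_{i_4})=e_{i_1}+e_{i_2}+e_{i_3}+e_{i_4}\qquad(i_1<\dots<i_4\text{ in }A).
\end{equation}
The left side does not contain $\rho_i$ with coefficient $1$, so there is no function yet to play the part of $F(\rho_i)$. We therefore append four terms with coefficient $1$, compare them with the doubled terms through $2+1+1=4$, and remove them at the end. Apply Theorem~\ref{thm:additive} to $F$, $(\rho_i)_{i\in A}$ and the coefficients $(2,2,2,2,1,1,1,1)$, whose sum $12$ is divisible by $4$. There are an infinite $A'\subseteq A$ and $\gamma_s,\delta_t\colon A'\to V$ with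
\[
F\Big(\sum_{s=1}^42\rho_{i_s}+\sum_{t=1}^4\rho_{j_t}\Big)=\sum_{s=1}^4\gamma_s(i_s)+\sum_{t=1}^4\delta_t(j_t)
\]
for $i_1<\dots<i_4<j_1<\dots<j_4$ in $A'$. One position with coefficient $2$ and two with coefficient $1$ form a balanced set, so $\gamma_s+\delta_t+\delta_{t'}\sim0$ for all $s$ and all $t\ne t'$. Comparing $\{t,t''\}$ with $\{t',t''\}$ gives $\delta_t\sim\delta_{t'}$. Hence all $\delta_t\sim\delta_1$, and $\gamma_s\sim-2\delta_1=0$ because $V$ has exponent $2$. So the right side equals $C'+\sum_t\delta_1(j_t)$ for a constant $C'\in V$. Fix $i_1<\dots<i_4$ in $A'$ and apply Lemma~\ref{lem:tail} with $x=\sum_s2\rho_{i_s}$, $J=4$ and the index set $\{j\in A':j>i_4\}$. It gives $F(x)=C'$. By \eqref{eq:F4}, $e_{i_1}+\dots+e_{i_4}=C'$ for all $i_1<\dots<i_4$ in the infinite set $A'$, which is absurd.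
\end{proof}

\section{Proof of the additivity theorem}\label{sec:additive}

Throughout this section $H,B,F,(r_i),(a_k)$ are as in Theorem~\ref{thm:additive}, and
\[
f(i_1,\dots,i_n)=F\Big(\sum_ka_kr_{i_k}\Big)\qquad(i_1<\dots<i_n\text{ in }A_0).
\]
Lemma~\ref{lem:color} at the point $0$, together with $F(0)=0$ and the hypothesis that $\sum_ka_k$ is divisible by $\exp H$, gives the only property of $f$ needed for part (i):
\begin{equation}\label{eq:chrom}
\begin{array}{l}
\text{for every character $\chi$ of $B$ there is a finite coloring of $A_0$}\\
\text{such that $\chi(f(z))=0$ for every monochromatic $z\in[A_0]^n$.}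
\end{array}
\end{equation}
In other words, the hypergraph $\{z:\chi(f(z))\ne0\}$ has finite chromatic number for every $\chi$. The plan is to show that an $f$ that is nowhere additive has so many independent values that some character violates \eqref{eq:chrom}.

\subsection{Reduction to one cut}
For $1\le c<n$, a function $f\colon[A]^n\to B$ \emph{splits at $c$ on $A$} if there are functions $\alpha,\alpha'$ with $f(x,y)=\alpha(x)+\alpha'(y)$ for all $x\in[A]^c$ and $y\in[A]^{n-c}$ with $x<y$. Here $f(x,y)$ means $f(x\cup y)$.

\begin{lemma}\label{lem:cuts}
Let $A\subseteq\omega$ be infinite and let $f\colon[A]^n\to B$ split at every $c$ with $1\le c<n$. Then there are functions $g_k$ with $f(i_1,\dots,i_n)=\sum_kg_k(i_k)$ for all $i_1<\dots<i_n$ in the set obtained from $A$ by deleting its first $n-1$ elements.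
\end{lemma}

\begin{proof}
We use induction on $n$; for $n=1$ take $g_1=f$. Let $n\ge2$, $i_0=\min A$ and $A^-=A\setminus\{i_0\}$. Splitting at $1$ gives $f(i,y)=\alpha(i)+\alpha'(y)$, and for $y\in[A^-]^{n-1}$ we have $\alpha'(y)=f(i_0,y)-\alpha(i_0)$. For $1\le c<n-1$, the splitting of $f$ at $c+1$, with first entry $i_0$, shows that $\alpha'$ splits at $c$ on $A^-$. By induction $\alpha'(i_2,\dots,i_n)=\sum_{k\ge2}g_k(i_k)$ after deleting the first $n-2$ elements of $A^-$. Put $g_1=\alpha$.
\end{proof}

Splitting passes to infinite subsets. So part (i) of Theorem~\ref{thm:additive} follows from Lemma~\ref{lem:cuts} and $n-1$ successive applications of the next proposition.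

\begin{proposition}\label{prop:split}
Let $f$ satisfy \eqref{eq:chrom}, and let $1\le c<n$. Every infinite $A'\subseteq A_0$ has an infinite subset on which $f$ splits at $c$.
\end{proposition}

Put $d=n-c$, and regard $f(x,y)$ as a matrix with rows $x\in[A']^c$ and columns $y\in[A']^d$, defined for $x<y$. As in Example~\ref{ex:product}, the obstruction to splitting is the alternating sum
\[
D(x,x',y,y')=f(x,y)-f(x',y)-f(x,y')+f(x',y')\qquad(x<x'<y<y').
\]
Each $2n$-subset of $A'$ is $x\cup x'\cup y\cup y'$ for exactly one such quadruple. By Ramsey's theorem (every finite coloring of $[A']^{2n}$ is constant on $[A]^{2n}$ for some infinite $A\subseteq A'$) there is an infinite $A\subseteq A'$ on which either $D$ is always zero or $D$ is never zero.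

Suppose $D$ is always zero on $A$. For $x<x'$ the difference $f(x,y)-f(x',y)$ is then the same for all $y>x'$: two such columns can both be compared with a third one lying beyond them. Let $x_0$ consist of the first $c$ elements of $A$. For $x\in[A\setminus x_0]^c$ the value $\alpha(x)=f(x,y)-f(x_0,y)$ does not depend on $y>x$, so $f(x,y)=\alpha(x)+f(x_0,y)$ is a splitting on $A\setminus x_0$.

It remains to show that \emph{$D$ cannot be nonzero everywhere on $A$}. This occupies the next three subsections.

\subsection{From nonzero alternating sums to expanding sequences}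
The condition $D\ne0$ says only that two rows never differ by a constant. We want more: after discarding rows and columns, each entry should lie outside the subgroup generated by the earlier entries. The difficulty is that a new column brings several new entries at once, and every relation among them modulo the earlier entries has to be excluded. We handle this by passing to the behavior of the rows far to the right, and we let an ultrafilter decide what ``most columns'' means. Recall that a nonprincipal ultrafilter $\mathcal{U}$ on $\omega$ is a family of infinite subsets of $\omega$ that is closed under supersets and finite intersections, contains every cofinite set, and contains one of $S$ and $\omega\setminus S$ for every $S\subseteq\omega$. The lemma is stated for finite groups of rows and columns, because for $n\ge3$ we shall not know in advance which row and column of each group we need.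

\begin{lemma}\label{lem:indep}
Let $B$ be bounded and $L\ge1$. Let $(\mathcal{X}_v)_{v\in\omega}$ and $(\mathcal{Y}_v)_{v\in\omega}$ be two sequences of pairwise disjoint nonempty finite sets, with $\mathcal{Y}_v=\{y_v^1,\dots,y_v^L\}$. Let $f(x,y)\in B$ be given for $x\in\mathcal{X}_u$, $y\in\mathcal{Y}_v$, $u<v$, and assume $f(x,y)-f(x',y)-f(x,y')+f(x',y')\ne0$ whenever $x\in\mathcal{X}_u$, $x'\in\mathcal{X}_{u'}$, $y\in\mathcal{Y}_v$, $y'\in\mathcal{Y}_{v'}$ and $u<u'<v<v'$. Then there are $u_1<u_2<\cdots$ such that for every choice of $x_t\in\mathcal{X}_{u_t}$ and $y_t\in\mathcal{Y}_{u_t}$ $(t\ge1)$ the sequence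
\[
f(x_1,y_2),\ f(x_1,y_3),\ f(x_2,y_3),\ f(x_1,y_4),\ f(x_2,y_4),\ f(x_3,y_4),\ \dots
\]
of all $f(x_t,y_{t'})$ with $t<t'$, ordered by $t'$ and then by $t$, is expanding.
\end{lemma}

\begin{proof}
Fix a nonprincipal ultrafilter $\mathcal{U}$ on $\omega$. The sequences in $B^\omega$ that are constant on some member of $\mathcal{U}$ form a subgroup; let $W$ be the quotient of $B^\omega$ by it. The group $W$ is bounded. For $x\in\mathcal{X}_u$ and $1\le\lambda\le L$ let $\theta_\lambda(x)\in W$ be the class of the sequence whose $v$-th term is $f(x,y_v^\lambda)$ for $v>u$ and $0$ for $v\le u$.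

First,
\begin{equation}\label{eq:distinct}
\theta_\lambda(x)\ne\theta_\lambda(x')\quad\text{if }x\in\mathcal{X}_u,\ x'\in\mathcal{X}_{u'},\ u<u'.
\end{equation}
Otherwise $f(x,y_v^\lambda)-f(x',y_v^\lambda)$ would be constant for $v$ in an infinite subset of $\{v:v>u'\}$, and two elements $v<v'$ of this set would give a vanishing alternating sum.

We choose $u_1<u_2<\cdots$ recursively. Given $u_1,\dots,u_t$ with $t\ge0$, let $\mathcal{X}^{(t)}=\mathcal{X}_{u_1}\cup\dots\cup\mathcal{X}_{u_t}$, and let
\[
\Theta_t^\lambda=\langle\theta_\lambda(x):x\in\mathcal{X}^{(t)}\rangle\le W,\qquad B_t=\langle f(x,y):x\in\mathcal{X}_{u_r},\,y\in\mathcal{Y}_{u_s},\,r<s\le t\rangle\le B .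
\]
These groups are finite. We require of $u_{t+1}$ that, for every $\lambda$:
\begin{enumerate}
\item[(a)] $\theta_\lambda(x)\notin\Theta_t^\lambda$ for every $x\in\mathcal{X}_{u_{t+1}}$;
\item[(b)] if $(c_x)_{x\in\mathcal{X}^{(t)}}$ are integers with $\sum_xc_x\theta_\lambda(x)\ne0$, then $\sum_xc_xf(x,y_{u_{t+1}}^\lambda)\notin B_t$.
\end{enumerate}
Condition (a) makes the new rows independent of the old ones in $W$, and (b) makes the new columns reflect this independence. By \eqref{eq:distinct}, each element of $\Theta_t^\lambda$ is of the form $\theta_\lambda(x)$ with $x\in\mathcal{X}_v$ for at most one $v$, so (a) excludes finitely many candidates. In (b) only the residues of the $c_x$ modulo $\exp B$ matter. Fix $\lambda$, a family $(c_x)$ with $\sum_xc_x\theta_\lambda(x)\ne0$, and $b\in B_t$. The set of $v>u_t$ with $\sum_xc_xf(x,y_v^\lambda)=b$ is not in $\mathcal{U}$, since otherwise $\sum_xc_x\theta_\lambda(x)$ would be the class of a sequence constant on a member of $\mathcal{U}$. Its complement is in $\mathcal{U}$. Intersecting these finitely many complements, we see that the set of $v$ satisfying (b) contains the large elements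 of a member of $\mathcal{U}$, so it is infinite. Hence $u_{t+1}$ exists.

Now let $x_t,y_t$ be chosen, let $t<t'$, and write $y_{t'}=y_{u_{t'}}^\lambda$. The terms that precede $f(x_t,y_{t'})$ are the $f(x_r,y_{r'})$ with $r<r'<t'$, which lie in $B_{t'-1}$, and the $f(x_r,y_{t'})$ with $r<t$. If $f(x_t,y_{t'})$ were in the subgroup they generate, then $f(x_t,y_{t'})-\sum_{r<t}c_rf(x_r,y_{t'})\in B_{t'-1}$ for some integers $c_r$. Condition (b) for $u_{t'}$ would give $\theta_\lambda(x_t)=\sum_{r<t}c_r\theta_\lambda(x_r)\in\Theta_{t-1}^\lambda$, contradicting (a) for $u_t$.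
\end{proof}

\subsection{The case $n=2$}
Here $c=d=1$ and the contradiction is immediate. Let $A=\{i_0<i_1<\cdots\}$ and apply Lemma~\ref{lem:indep} with $\mathcal{X}_v=\mathcal{Y}_v=\{i_v\}$. Writing $j_t=i_{u_t}$, the values $f(j_t,j_{t'})$ with $t<t'$ form an expanding sequence. By Lemma~\ref{lem:expanding}(b) some character $\chi$ is nonzero on all of them. The graph $\{z:\chi(f(z))\ne0\}$ then contains an infinite complete graph, which contradicts \eqref{eq:chrom}.

For $n\ge3$ this argument breaks down. Say $c\ge2$. If we fix one row $x_v$ and one column $y_v$ for each $v$, with the $x_v$ pairwise disjoint, a character nonzero on all $f(x_u,y_v)$ contradicts nothing: a coloring that gives two elements of each $x_v$ different colors makes no set $x_u\cup y_v$ monochromatic. (For $d\ge2$ the same happens with the columns.) We must work with blocks so long that every coloring with $N$ colors has a monochromatic $n$-set in each block. This raises two problems. The number $N$ has to be known before the blocks are cut, although it depends on $\chi$. And Lemma~\ref{lem:indep} gives an expanding sequence for each choice of rows and columns separately,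 not for all choices jointly, so we cannot build one character that defeats all choices. A measure on the set of characters solves both problems: one $N$ serves half of all characters, while each choice serves very few.

\subsection{Counting characters}
Let $\Gamma$ be the group of all characters of $B$. It is a closed subgroup of the compact group $\mathbb{T}[\exp B]^B$, so it is a compact group; let $\mu$ be its Haar measure, the translation invariant Borel probability measure. For a finite subgroup $\Delta\le B$ the restriction map from $\Gamma$ to the character group of $\Delta$ is onto, so $\Delta^\perp=\{\chi\in\Gamma:\chi|_\Delta=0\}$ is a clopen subgroup of index $|\Delta|$, and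
\begin{equation}\label{eq:haar}
\mu(\Delta^\perp)=1/|\Delta| .
\end{equation}

\emph{Fixing the number of colors.} For $N\ge1$ and $S\subseteq A$ let $C_N(S)$ be the set of $\chi\in\Gamma$ for which there is $\kappa\colon S\to\{1,\dots,N\}$ with $\chi(f(z))=0$ for all monochromatic $z\in[S]^n$, and let $C_N=C_N(A)$. For finite $S$, membership in $C_N(S)$ depends only on the values of $\chi$ at finitely many points, so $C_N(S)$ is clopen. If $\chi\in C_N(S)$ for all finite $S\subseteq A$, then the sets of colorings $\kappa\in\{1,\dots,N\}^A$ whose restriction to $S$ has the required property are closed and nonempty, and they decrease as $S$ grows; by compactness of $\{1,\dots,N\}^A$ they have a common point, so $\chi\in C_N$. Thus $C_N$ is the intersection of the sets $C_N(S)$ with $S$ finite, and it is closed. The sets $C_N$ increase with $N$, and their union is $\Gamma$ by \eqref{eq:chrom}. So we can fix $N$ with $\mu(C_N)\ge\frac12$.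

\emph{Blocks and selections.} Let $R=nN$ and cut $A$ into consecutive blocks $Z_0<Z_1<\cdots$ of $R$ elements each. Since $D$ is never zero on $A$, Lemma~\ref{lem:indep} applies with $\mathcal{X}_v=[Z_v]^c$, $\mathcal{Y}_v=[Z_v]^d$ and $L=\binom{R}{d}$; let $u_1<u_2<\cdots$ be as in that lemma. Let $M\ge1$ and $s=\lceil M/N\rceil$. A \emph{selection} $\sigma$ consists of a set $S\subseteq\{1,\dots,M\}$ with $|S|=s$ and sets $z_t\in[Z_{u_t}]^n$ for $t\in S$. There are at most $2^M(2^R)^M$ selections. Given $\sigma$, let $x_t$ consist of the first $c$ and $y_t$ of the last $d$ elements of $z_t$, and let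
\[
\Delta_\sigma=\langle f(x_t,y_{t'}):t,t'\in S,\ t<t'\rangle .
\]
Choosing $x_t,y_t$ arbitrarily for $t\notin S$, we see that the $s(s-1)/2$ generators are terms of an expanding sequence. By Lemma~\ref{lem:expanding}(a) and \eqref{eq:haar}, $\mu(\Delta_\sigma^\perp)\le2^{-s(s-1)/2}$.

\emph{Every $\chi\in C_N$ lies in some $\Delta_\sigma^\perp$.} Let $\kappa$ be a coloring with $N$ colors that witnesses $\chi\in C_N$. Each block $Z_{u_t}$ with $t\le M$ has $nN$ elements, so it contains a monochromatic $n$-set $z_t$. One color occurs for at least $M/N$ values of $t$; let $S$ consist of $s$ of them. For this selection $\bigcup_{t\in S}z_t$ is monochromatic, so $\chi(f(x_t,y_{t'}))=0$ for $t<t'$ in $S$, and $\chi\in\Delta_\sigma^\perp$.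

Therefore, for every $M\ge1$,
\[
\tfrac12\le\mu(C_N)\le2^{(R+1)M-s(s-1)/2},\qquad s\ge M/N .
\]
The exponent is linear in $M$ minus a term that grows quadratically, so it tends to $-\infty$. This contradiction completes the proof of Proposition~\ref{prop:split}, and with it of part (i) of Theorem~\ref{thm:additive}.

\subsection{Balanced sets}
Let $A$ and $g_1,\dots,g_n$ satisfy (i). For $\beta\subseteq\{1,\dots,n\}$ put $g_\beta=\sum_{k\in\beta}g_k$. Let $\beta$ be balanced. Its complement $\beta'$ is balanced as well, because the sum of all $a_k$ is divisible by $\exp H$. We show that $g_\beta$ is constant off a finite set.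

Fix a character $\chi$ of $B$ and let $\kappa$ be the coloring of Lemma~\ref{lem:color} at the point $0$. Refine it to the finite coloring $i\mapsto(\kappa(i),\chi(g_1(i)),\dots,\chi(g_n(i)))$ of $A$. All but finitely many $i\in A$ lie in infinite color classes. On a class $P$ the functions $\chi\circ g_\beta$ and $\chi\circ g_{\beta'}$ are constant; call their values $\tau(P)$ and $\tau'(P)$. Let $P,P'$ be infinite classes, possibly equal. Since both are infinite, there are $i_1<\dots<i_n$ with $i_k\in P$ for $k\in\beta$ and $i_k\in P'$ for $k\in\beta'$. For each color of $\kappa$, the set of $k$ such that $i_k$ has this color is empty, $\beta$, $\beta'$ or $\{1,\dots,n\}$, and all of these are balanced. Lemma~\ref{lem:color} and (i) give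
\[
0=\chi(F(0))=\sum_k\chi(g_k(i_k))=\tau(P)+\tau'(P').
\]
With $P'$ fixed, this shows that $\tau(P)$ is the same for all infinite classes $P$. So $\chi\circ g_\beta$ is constant off a finite set for every $\chi$, and by Lemma~\ref{lem:constant} so is $g_\beta$. There are finitely many sets $\beta$, so after deleting finitely many elements of $A$ both (i) and (ii) hold. This proves Theorem~\ref{thm:additive}. \qed

\section{Retracts}\label{sec:retracts}

We first check that $Q(G)$ is well defined. Let $p$ be a prime and $k\ge1$, and consider the $\mathbb{F}_p$-vector space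
\[
U_{p,k}(G)=(p^{k-1}G)[p]\,/\,(p^kG)[p].
\]
Its formation commutes with direct sums. For $C=\mathbb{Z}_{p^m}$ the group $(p^jC)[p]$ has order $p$ if $j<m$ and is $0$ if $j\ge m$, so $U_{p,k}(C)$ has dimension $1$ for $m=k$ and $0$ otherwise. For $C$ of order prime to $p$ it is $0$. Hence $\dim U_{p,k}(G)$ is the number of summands $\mathbb{Z}_{p^k}$ in any decomposition of $G$ into cyclic groups of prime power order, and $p^k\in Q(G)$ if and only if $U_{p,k}(G)$ is infinite. If $q\in Q(G)$, countably many of the summands $\mathbb{Z}_q$ add up to a direct summand isomorphic to $\mathbb{V}_q^\omega$. Conversely, if $G\cong\mathbb{V}_q^\omega\oplus G'$, a decomposition of $G'$ gives one of $G$ with infinitely many $\mathbb{Z}_q$. So the last two conditions in Theorem~\ref{thm:retract} are equivalent.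

Both steps in the proof of Theorem~\ref{thm:main} are instances of one statement, which says that on sums of $E$ terms a continuous map acts like a homomorphism $r_i\mapsto b_i$: the images respect the exponent of the domain, and a common factor $a$ can be pulled out. The cases used there are $E=4$ with $a=1$ and $a=2$, where shorter lists of coefficients were enough.

\begin{proposition}\label{prop:linear}
Let $H,B$ be bounded, $F\colon H^\#\to B^\#$ continuous with $F(0)=0$, and $(r_i)_{i\in A_0}$ a family in $H$ with $A_0\subseteq\omega$ infinite. Let $E\ge1$ be a common multiple of $m=\exp H$ and $\exp B$, and let $1\le a\le E$. Then there are an infinite $A\subseteq A_0$ and $b_i\in B[m]$ for $i\in A$ with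
\[
F\Big(a\sum_{s=1}^Er_{i_s}\Big)=a\sum_{s=1}^Eb_{i_s}\qquad\text{for all }i_1<\dots<i_E\text{ in }A.
\]
\end{proposition}

\begin{proof}
Apply Theorem~\ref{thm:additive} with $E$ coefficients equal to $a$ followed by $2E$ coefficients equal to $1$. Their sum $(a+2)E$ is divisible by $m$. On an infinite $A\subseteq A_0$,
\begin{equation}\label{eq:long}
F\Big(a\sum_{s=1}^Er_{i_s}+\sum_{t=1}^{2E}r_{j_t}\Big)=\sum_{s=1}^E\gamma_s(i_s)+\sum_{t=1}^{2E}\delta_t(j_t)
\end{equation}
for $i_1<\dots<i_E<j_1<\dots<j_{2E}$. Any $m$ positions with coefficient $1$ form a balanced set, so $\sum_{t\in T}\delta_t\sim0$ for all $T\subseteq\{1,\dots,2E\}$ with $|T|=m$. Given $t\ne t'$, there is a set $T_0$ of $m-1\le 2E-2$ elements that avoids both, and comparing $T_0\cup\{t\}$ with $T_0\cup\{t'\}$ gives $\delta_t\sim\delta_{t'}$. Hence all $\delta_t\sim\delta_1$, and $m\delta_1\sim0$. One position with coefficient $a$ and $E-a$ positions with coefficient $1$ have sum $E$, so they form a balanced set, and $\gamma_s\sim-(E-a)\delta_1=a\delta_1$ because $EB=0$.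

Fix $i_*\in A$ and put $b_i=\delta_1(i)-\delta_1(i_*)$. Then $mb_i=0$, and the right side of \eqref{eq:long} equals $C+a\sum_sb_{i_s}+\sum_tb_{j_t}$ for a constant $C\in B$. For fixed $i_1<\dots<i_E$, Lemma~\ref{lem:tail} with $x=a\sum_sr_{i_s}$, $J=2E$ and the index set $\{j\in A:j>i_E\}$ gives $F(a\sum_sr_{i_s})=C+a\sum_sb_{i_s}$. The same lemma with $x=0$, $J=E$ and the families $(ar_i)$, $(ab_i)$ gives $C=F(0)=0$.
\end{proof}

In $\mathbb{V}_4^\omega$ we used that elements of order $2$ are divisible by $2$. The replacement in a general group is the following: the summands $\mathbb{Z}_{p^k}$ are the only obstruction to dividing $p^{k-1}y$ by $p^k$.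

\begin{lemma}\label{lem:divide}
Let $G$ be a direct sum of cyclic groups of prime power order, and let $\Phi$ be the sum of the summands of order $p^k$. If $y\in G$ and $p^ky=0$, then $p^{k-1}y\in p^kG+\Phi$.
\end{lemma}

\begin{proof}
The element $y$ has finitely many nonzero components, and each component $y'$ satisfies $p^ky'=0$. In a summand of order prime to $p$ this forces $y'=0$. In $\mathbb{Z}_{p^m}$ with $m<k$ we have $p^{k-1}y'=0$. In $\mathbb{Z}_{p^k}$ we have $p^{k-1}y'\in\Phi$. In $\mathbb{Z}_{p^m}$ with $m>k$ we have $y'\in p^{m-k}\mathbb{Z}_{p^m}$, so $p^{k-1}y'\in p^{m-1}\mathbb{Z}_{p^m}\subseteq p^k\mathbb{Z}_{p^m}$.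
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:retract}]
Let $q=p^k$ and $V=\mathbb{V}_q^\omega$ with basis $(e_i)_{i\in\omega}$. If $V$ is isomorphic to a direct summand of $G$, the inclusion and the projection are continuous and their composition is the identity.

Conversely, let $q\notin Q(G)$, and suppose that $h\colon V^\#\to G^\#$ and $F\colon G^\#\to V^\#$ are continuous with $F\circ h=\mathrm{id}$. As in Section~\ref{sec:main} we may assume $h(0)=0$ and $F(0)=0$. Let $E$ be a common multiple of $\exp G$ and $q$. A homomorphism $h$ would send $p^{k-1}e_i$ to $p^{k-1}$ times an element killed by $p^k$, so these are the points to test. Proposition~\ref{prop:linear} for $h$, $(e_i)$ and $a=p^{k-1}$ gives an infinite $A$ and $b_i\in G[p^k]$ with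
\[
h\Big(p^{k-1}\sum_{s=1}^Ee_{i_s}\Big)=p^{k-1}\sum_{s=1}^Eb_{i_s}\qquad(i_1<\dots<i_E\text{ in }A).
\]
Fix a cyclic decomposition of $G$ and let $\Phi$ be as in Lemma~\ref{lem:divide}. Write $p^{k-1}b_i=p^k\rho_i+\phi_i$ with $\rho_i\in G$ and $\phi_i\in\Phi$. Since $q\notin Q(G)$, the group $\Phi$ is finite, so we may shrink $A$ to an infinite set on which $\phi_i=\phi$ is constant. This is the only use of the hypothesis. As $E\phi=0$, the right side above equals $p^k\sum_s\rho_{i_s}$, and applying $F$ we obtain
\[
F\Big(p^k\sum_{s=1}^E\rho_{i_s}\Big)=p^{k-1}\sum_{s=1}^Ee_{i_s}\ne0\qquad(i_1<\dots<i_E\text{ in }A).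
\]
On the other hand, Proposition~\ref{prop:linear} for $F$, $(\rho_i)_{i\in A}$ and $a=p^k\le E$ gives an infinite $A'\subseteq A$ and $b'_i\in V$ such that for $i_1<\dots<i_E$ in $A'$ the left side equals $p^k\sum_sb'_{i_s}$. This is $0$, since $V$ has exponent $p^k$. We have reached a contradiction.
\end{proof}

\section{Classification of countable bounded groups}\label{sec:class}

Theorem~\ref{thm:retract} shows that $G^\#$ determines $Q(G)$. To see that nothing else is determined, we need to absorb finite summands. A finite summand $\Phi$ turns the space into $|\Phi|$ disjoint copies of a smaller one, so it is enough to show that the smaller space is already an infinite sum of copies of itself.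

\begin{lemma}\label{lem:absorb}
Let $L=\mathbb{V}_q^\omega\oplus L'$ with $q\ge2$ and $L'$ bounded, and let $\Phi$ be a finite group. Then $(L\oplus\Phi)^\#$ is homeomorphic to $L^\#$.
\end{lemma}

\begin{proof}
Let $X=L^\#$. For $n\ge0$ let $L_n\le L$ be the subgroup of elements whose first $n$ coordinates in $\mathbb{V}_q^\omega$ are $0$. It has finite index and is isomorphic to $L$, so each of its cosets is clopen in $X$ and homeomorphic to $X$. Let $U_n$ be the coset of $L_n$ consisting of the elements whose first $n$ coordinates are all $1$. Then $L=U_0\supseteq U_1\supseteq\cdots$, and $\bigcap_nU_n=\emptyset$ because elements of $\mathbb{V}_q^\omega$ have finitely many nonzero coordinates. The set $U_n\setminus U_{n+1}$ is the union of $q-1\ge1$ cosets of $L_{n+1}$, one for each value other than $1$ of the next coordinate. So $X$ is partitioned into countably infinitely many open subsets homeomorphic to $X$, that is, $X\cong\omega\times X$ with $\omega$ discrete.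

The cosets of $L$ in $L\oplus\Phi$ are clopen and homeomorphic to $X$. Hence, with $\Phi$ discrete, $(L\oplus\Phi)^\#\cong\Phi\times X\cong\Phi\times\omega\times X\cong\omega\times X\cong X$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
A cyclic decomposition of $G$ has countably many summands, and only the finitely many prime powers dividing $\exp G$ occur as orders. Hence
\begin{equation}\label{eq:struct}
G\cong L_G\oplus\Phi_G,\qquad L_G=\bigoplus_{q\in Q(G)}\mathbb{V}_q^\omega,\quad\Phi_G\text{ finite},
\end{equation}
and $Q(G)\ne\emptyset$ because $G$ is infinite. The same holds for $H$.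

(i)$\Rightarrow$(ii). By Theorem~\ref{thm:retract}, $q\in Q(G)$ is equivalent to a topological property of $G^\#$.

(ii)$\Rightarrow$(i). Here $L_G=L_H$, and Lemma~\ref{lem:absorb} gives $G^\#\cong L_G^\#=L_H^\#\cong H^\#$.

(ii)$\Rightarrow$(iii). By \eqref{eq:struct}, both groups have a subgroup of finite index isomorphic to $L_G=L_H$.

(iii)$\Rightarrow$(ii). It suffices to show that $Q(M)=Q(G)$ when $M\le G$ has finite index. For $j\ge0$ multiplication by $p^j$ induces a surjection $G/M\to p^jG/p^jM$, so $p^jM$ has finite index in $p^jG$. Therefore $M_j=(p^jM)[p]=p^jM\cap(p^jG)[p]$ has finite index in $G_j=(p^jG)[p]$. Computing the index of $M_k$ in $G_{k-1}$ in two ways,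
\[
[G_{k-1}:G_k]\,[G_k:M_k]=[G_{k-1}:M_{k-1}]\,[M_{k-1}:M_k],
\]
we see that $U_{p,k}(G)=G_{k-1}/G_k$ is finite if and only if $U_{p,k}(M)=M_{k-1}/M_k$ is finite.
\end{proof}

\begin{remark}
Both cardinality hypotheses are needed for (ii)$\Rightarrow$(i). Finite groups have $Q=\emptyset$ and are discrete in the Bohr topology, so $\mathbb{Z}_2^\#\not\cong\mathbb{Z}_3^\#$. The group $\mathbb{V}_2^\omega$ and a direct sum of uncountably many copies of $\mathbb{Z}_2$ both have $Q=\{2\}$, but they have different cardinalities.
\end{remark}

\begin{thebibliography}{1}

\bibitem{crom}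
\emph{Chromatic Numbers and Bohr Topologies},
\texttt{https://web.math.wisc.edu/logic/kunen/crom.pdf}.

\end{thebibliography}
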